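# Even triangulations of nonorientable surfaces: five colors, one used once and one used rarely

## 1. A projective-plane problem: delete few vertices, almost none of them adjacent

**Conventions.** Surfaces are closed and connected, and $\mathbb N_k$ is the nonorientable surface of genus $k$. A map on a surface is a fixed embedding of a graph. Parallel edges are allowed (a 2-cycle counts as a cycle). A simple closed curve is essential if it does not bound a closed 2-cell; on a surface other than the sphere this means that it is noncontractible. The representativity $\mathrm{rep}(G)$ is the minimum number of points of $G$ met by an essential simple closed curve. A triangulation (quadrangulation) is a map in which every face is bounded by a 3-cycle (4-cycle), so triangulations have no loops. A triangulation is even if all degrees are even. An even-sided map is one in which every face has a boundary walk of even length. We write $|G|$ for the number of vertices. A $k$-coloring is a proper coloring with colors $1,\dots,k$, and $G$ is $k$-chromatic if its chromatic number is $k$.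

**Face subdivision.** From a map $H$, add one vertex in each face and join it to all vertices on the boundary of that face. Write $F$ for the set of added vertices and $G$ for the result, so $V(G)=V(H)\cup F$ and $F$ is independent.

The question comes from "Coloring of Locally Planar Graphs with One Color Class Small" (https://ajc.maths.uq.edu.au/pdf/67/ajc_v67_p101.pdf). The following facts may be used. In (a)–(c), "locally planar" means that the representativity is at least a sufficiently large constant depending only on $k$; call a constant that works for (b) $r_0(k)$.

- (a) Every locally planar even triangulation on $\mathbb N_k$ is 5-colorable, and this is best possible.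
- (b) A locally planar even triangulation $G$ on $\mathbb N_k$ is 5-chromatic if and only if $G$ is the face subdivision of some even-sided map $H$ that contains a 4-chromatic quadrangulation $H'$ as a subgraph.
- (c) Consequently such a $G$ has a vertex $v$, which can be chosen in $V(H)$, with $G-v$ 4-colorable.
- (d) For orientable $\mathbb S_g$, $g>0$, and $\varepsilon>0$ there is $R(g,\varepsilon)$ such that every even triangulation on $\mathbb S_g$ with representativity at least $R$ has a 4-coloring in which one color class has at most $\varepsilon|V(G)|$ vertices.

By (c), when five colors are needed, the fifth need be used only once. Can we at the same time make the fourth color rare, as in (d)? Precisely: is it true that for every $k$ and $\varepsilon>0$ there is $R=R(k,\varepsilon)$ such that every 5-chromatic even triangulation $G$ on $\mathbb N_k$ with $\mathrm{rep}(G)\ge R$ has a 5-coloring $c$ with $|c^{-1}(5)|=1$ and $|c^{-1}(4)|\le\varepsilon|G|$? The answer is yes (Theorem 4).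

**Translation into a statement about $H$.** Let $G$ be the face subdivision of $H$. Suppose $X\subseteq V(H)$ is such that $H-X$ is bipartite. Give $F$ color 1 and $H-X$ colors 2 and 3. If $X$ is independent, give it color 4: this is a 4-coloring of $G$. If exactly one pair $v,v'$ of vertices of $X$ is adjacent, give $X\setminus\{v\}$ color 4 and $v$ color 5: this is a coloring of the desired kind, the fourth class has $|X|-1$ vertices, and $v$ has exactly one neighbor of color 4, namely $v'$. So we want a small $X\subseteq V(H)$ with $H-X$ bipartite and at most one adjacent pair in $X$.

**Example: $K_4$.** The three Hamiltonian 4-cycles of $K_4$ serve as faces: each edge is in exactly two of them, and at each vertex each pair of edges is in exactly one of them, so we get a closed surface with Euler characteristic $4-6+3=1$, the projective plane. Let $H=K_4$. Its face subdivision $G$ has $7$ vertices, each of the three face vertices being adjacent to all of $K_4$. So $G$ needs $4+1=5$ colors. Here any two vertices of $K_4$ form a set $X$ as desired: $H-X$ is an edge, and $X$ is one adjacent pair. Also $\mathrm{rep}(G)=3$. For the lower bound, let an essential curve meet $G$ in finitely many points, in cyclic order $p_1,\dots,p_r$.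 Replace each $p_i$ by itself if it is a vertex, and otherwise by an end of its edge. Consecutive points lie in one closed triangle, so the curve is homotopic to a closed walk of length at most $r$ in $G$. Since $G$ is simple, closed walks of length at most 2 are contractible, so $r\ge3$. For the upper bound, a triangle of $K_4$ is noncontractible (its length is odd, see Section 2), and pushing its edges into faces gives an essential curve that meets $G$ in 3 points.

**The first attempt.** Let $H$ be non-bipartite on $\mathbb N_1$ and take an odd cycle $Z$ of $H$. All contractible closed walks are even (Section 2), so $Z$ is noncontractible. Any two noncontractible closed curves on $\mathbb N_1$ meet, so $H-V(Z)$ has no odd closed walk: it is bipartite. This produces $X=V(Z)$, but $X$ now induces an odd cycle and needs three further colors. We end with six colors. One can instead let the curve pass alternately through vertices of $H$ and vertices of $F$. Then consecutive vertices of $X$ share a face, but nothing prevents them from being neighbors on its boundary. We need a curve that, face after face, goes from a vertex to one at even distance along the boundary of the face. "Even distance" has no global meaning in $H$,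 because $H$ is not bipartite; it does have a meaning in a double cover.

Here is what comes out on the projective plane.

**Theorem 1 (projective plane).** Let $H$ be a non-bipartite even-sided map on $\mathbb N_1$ whose face subdivision $G$ is a triangulation, $n=|G|$, $r=\mathrm{rep}(G)$. Then there is $X\subseteq V(H)$ with $|X|\le\frac{3n-3}{2r}$, $H-X$ bipartite, and at most one adjacent pair in $X$. Consequently, every 5-chromatic even triangulation $G$ on $\mathbb N_1$ with $r\ge r_0(1)$ has a 5-coloring $c$ with $|c^{-1}(5)|=1$, the vertex colored 5 having exactly one neighbor colored 4, and
$$\frac r2-1\ \le\ |c^{-1}(4)|\ \le\ \frac{3n-3}{2r}-1. \tag{1}$$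
So $R(1,\varepsilon)=\max\{r_0(1),\,3/(2\varepsilon)\}$ is valid.

For $K_4$ the bound on $|X|$ is $18/6=3$, and the truth is 2. The lower bound in (1) is postponed to Section 9; the rest is proved in Section 3.

## 2. The parity class $w$ and the double cover that makes $H$ bipartite

This section works on any surface $S$. Homology has $\mathbb Z_2$ coefficients. Recall that the mod 2 intersection number $\alpha\cdot\beta$ on $H_1(S)$ is bilinear, symmetric and nondegenerate, that disjoint closed curves have intersection number 0, and that a simple closed curve is one-sided exactly when its self-intersection number is 1. On $\mathbb N_1$, $H_1=\mathbb Z_2$ and the generator has self-intersection 1. On $\mathbb N_k$, the cores $a_1,\dots,a_k$ of $k$ disjoint crosscaps form a basis of $H_1(\mathbb N_k)$ with $a_i\cdot a_j=1$ if $i=j$ and $0$ otherwise.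

**Structure of $G$.** Let the face subdivision $G$ of $H$ be a triangulation. Every triangle of $G$ has exactly one vertex in $F$, and its opposite edge is in $H$. Indeed, each triangle lies in a face of $H$, and that face contains only one vertex of $F$. If the triangle had no vertex in $F$, its boundary would lie in $H$, so it would be a whole face of $H$, yet that face contains a vertex of $F$, a contradiction. The two other vertices are in $V(H)$, and an edge between vertices of $V(H)$ is an edge of $H$. So each face of $H$ consists of a vertex $f\in F$ with the open edges and triangles around it; it is an open disc. Hence $H$ is the 1-skeleton of a cell structure of $S$, and it is connected. Every vertex of $H$ is adjacent to a vertex of $F$.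

**Definition ($w$, $\alpha'$, $w^2$).** Let $H$ be an even-sided map with disc faces. Closed walks of $H$ represent all of $H_1(S)$, and the relations among them are generated by the face boundaries, which are even. So length mod 2 gives a homomorphism $w=w_H:H_1(S)\to\mathbb Z_2$, that is, a class in $H^1(S)$, with
$$w(W)\equiv\text{length of }W\pmod 2\quad\text{for each closed walk }W\text{ of }H .$$
$H$ is bipartite if and only if $w=0$, and contractible closed walks of $H$ are even. By nondegeneracy there is a unique $\alpha'\in H_1(S)$ (the Poincaré dual of $w$) with
$$w(\zeta)=\zeta\cdot\alpha'\quad\text{for every closed curve }\zeta. \tag{2}$$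
Put $w^2=\alpha'\cdot\alpha'=w(\alpha')\in\mathbb Z_2$; this is the cup square of $w$, under $H^2(S)=\mathbb Z_2$.

On $\mathbb N_k$, (2) gives $\alpha'=\sum_i w(a_i)a_i$, hence
$$w^2=\sum_{i=1}^k w(a_i)\in\mathbb Z_2. \tag{3}$$
For instance, on $\mathbb N_1$ each $w\ne0$ has $w^2=1$. On the Klein bottle $\mathbb N_2$, $w(a_1)=1,\ w(a_2)=0$ gives $\alpha'=a_1$ and $w^2=1$, while $w(a_1)=w(a_2)=1$ gives $\alpha'=a_1+a_2$ and $w^2=0$.

**The double cover.** Assume $w\neq0$. Let $\pi:\tilde S\to S$ be the connected double cover given by $w$, with deck involution $\sigma$: a closed curve lifts to a closed curve if and only if $w$ vanishes on it, and otherwise each of its lifts runs from a point $p$ to $\sigma p$. Put $\tilde H=\pi^{-1}(H)$, $\tilde G=\pi^{-1}(G)$, $\tilde F=\pi^{-1}(F)$. A closed walk of $\tilde H$ projects to a closed walk $W$ with $w(W)=0$, so its length is even: $\tilde H$ is bipartite. It is connected, being the 1-skeleton of a cell structure of $\tilde S$. Color it black and white. A path in $\tilde H$ from $x$ to $\sigma x$ projects to a closed walk with $w=1$, so its length is odd. Therefore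

- $\sigma$ interchanges black and white, and each $x\in V(H)$ has exactly one black lift and one white lift;
- black, white and $\tilde F$ form a proper 3-coloring of $\tilde G$;
- an edge of $\tilde G$ without a white end joins a black vertex to a vertex of $\tilde F$.

**Example.** For $H=K_4$ the cover is the sphere, $\tilde H$ is the cube, $\sigma$ is the antipodal map (antipodal vertices are at distance 3, so they have different colors), and $\tilde F$ is the set of six face centers.

## 3. Proof on the projective plane

**Definition (black sequence).** A black sequence of order $m\ge0$ is a walk
$$g_0,b_0,g_1,b_1,\dots,b_m,g_{m+1}$$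
in $\tilde G$ with $g_i\in\tilde F$, $b_i$ black, and $g_{m+1}=\sigma g_0$.

On the cube: go from the bottom face to a black vertex of it, then to a side face at that vertex, then to the black vertex of that side face on top, then to the top face. The order is 1. Order 0 is impossible, since opposite faces share no vertex. The two black vertices project to two adjacent vertices of $K_4$: this is the set $X$ of Section 1.

**Lemma 2.** Let $H$ be a non-bipartite even-sided map on $\mathbb N_1$ whose face subdivision $G$ is a triangulation. If there is a black sequence of order $m_0$, then there is $X\subseteq V(H)$ with $|X|\le m_0+1$, $H-X$ bipartite, and at most one adjacent pair in $X$.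

*Proof.* Take a black sequence of minimum order $m\le m_0$ and put $X=\{\pi(b_0),\dots,\pi(b_m)\}$. Let $\zeta^*$ be its projection, a closed walk.

**$H-X$ is bipartite.** The lift of $\zeta^*$ is not closed, so $w(\zeta^*)=1$. Hence $[\zeta^*]\ne0$, and $[\zeta^*]=\alpha'$ because $H_1(\mathbb N_1)=\mathbb Z_2$ has only one nonzero element and $\alpha'\ne0$. The edges of $\zeta^*$ join $X$ to $F$, so $\zeta^*$ meets $H$ only in $X$. An odd closed walk $W$ of $H-X$ would be disjoint from $\zeta^*$, so $0=W\cdot\alpha'=w(W)=1$, a contradiction.

**At most one adjacent pair.** Let $\pi(b_i),\pi(b_j)$ be adjacent in $H$, $i<j$. Lift a joining edge so that it starts at $b_i$. Its other end is a white lift of $\pi(b_j)$, that is, $\sigma b_j$. Let $g\in\tilde F$ be the third vertex of a triangle containing the lifted edge. Then $g$ is adjacent to $b_i$ and to $\sigma b_j$, so $\sigma g$ is adjacent to $b_j$. Thus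
$$g,\,b_i,\,g_{i+1},\,b_{i+1},\dots,\,b_j,\,\sigma g$$
is a black sequence of order $j-i$. By minimality $j-i\ge m$, so $(i,j)=(0,m)$: the only possible adjacent pair is $\pi(b_0),\pi(b_m)$. $\square$

So one shortest sequence yields both properties: its homology class makes $H-X$ bipartite, and its minimality excludes adjacencies. It remains to find a short one. We use the following.

**Lins' theorem** (J. Combin. Theory Ser. B 30 (1981) 253–262). In an Eulerian graph embedded in the projective plane, the maximum number of pairwise edge-disjoint noncontractible circuits equals the minimum number of edge crossings (with multiplicity) of a noncontractible closed curve avoiding the vertices.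

*Proof of Theorem 1, except for the lower bound in (1).*

**Step 1: a graph in which short circuits are forced.** Let $\mathrm{Med}$ be the medial graph of $G$. Its vertices are the edges of $G$ (drawn at midpoints), and for each corner of each triangle $T$ it has one edge, drawn in $T$, that joins the two sides of $T$ at that corner. Its faces are discs, one for each vertex and one for each face of $G$. The edge for the corner of $T$ at $v$ separates the face of type $v$ from the face of type $T$. $\mathrm{Med}$ is 4-regular. By Euler's formula $|E(G)|=3n-3$, so $\mathrm{Med}$ has $2|E(G)|=6n-6$ edges.

**Step 2: noncontractible curves cross $\mathrm{Med}$ at least $2r$ times.** Let a noncontractible closed curve avoid the vertices of $\mathrm{Med}$ and cross its edges $q$ times. Then $q>0$, as the faces are discs. Let the curve pass through the centers of the faces it visits: it is homotopic to a closed walk of length $q$ in the vertex–face incidence graph of $G$. The subgraph formed by the edges of this walk has at most $q$ edges. It contains a noncontractible cycle, because the fundamental group of a connected graph is generated by conjugates of its cycles. This cycle alternates between vertices and faces of $G$, so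 it passes through at most $q/2$ vertices of $G$, and it meets $G$ only there. It is an essential simple closed curve. Hence $q/2\ge r$.

**Step 3: a short circuit.** By Lins' theorem $\mathrm{Med}$ has $2r$ edge-disjoint noncontractible circuits. The shortest of these has length
$$\ell\le\frac{6n-6}{2r}=\frac{3n-3}r .$$
Write it as $e_0,e_1,\dots,e_\ell=e_0$, where $e_i\in E(G)$ and $e_i,e_{i+1}$ are two sides of one triangle. Only one side of a triangle is in $H$, so of two sides at least one contains the vertex of $F$; rotating the circuit, we may assume that $e_0$ contains some $f\in F$.

**Step 4: from the circuit to a black sequence.** Since $w\neq0$ and $\pi_1(\mathbb N_1)=\mathbb Z_2$, $w$ equals 1 on the circuit. So it lifts to $\tilde e_0,\dots,\tilde e_\ell=\sigma\tilde e_0$, consecutive edges being sides of one triangle of $\tilde G$. Each edge of $\tilde G$ has a non-white end. Let $x_i$ be a non-white end of $\tilde e_i$, with $x_0=\tilde f$, the lift of $f$ on $\tilde e_0$, and $x_\ell=\sigma\tilde f$. The vertices $x_i,x_{i+1}$ lie in one triangle, so they are equal or adjacent. We get a walk of length at most $\ell$ from $\tilde f$ to $\sigma\tilde f\neq\tilde f$ through non-white vertices. It alternates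 between $\tilde F$ and black, so it is a black sequence, of some order $m_0$, and its length is $2(m_0+1)\le\ell$. Lemma 2 gives $X$ with $|X|\le m_0+1\le\ell/2\le\frac{3n-3}{2r}$.

**Step 5: the coloring.** Let $G$ be 5-chromatic and even with $r\ge r_0(1)$. By (b), $G$ is the face subdivision of an even-sided map $H$, and $H$ is not bipartite (otherwise $F$ and the two sides give a 3-coloring). Take $X$ as above. $X$ is not independent, since otherwise $G$ would be 4-colorable (Section 1). So exactly one pair is adjacent, and the coloring of Section 1 has $|c^{-1}(4)|=|X|-1\le\frac{3n-3}{2r}-1$. If $r\ge 3/(2\varepsilon)$, this is at most $\frac{3n}{2r}\le\varepsilon n$. $\square$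

## 4. What a general surface changes

Let us state the target, and then see which lines of Section 3 break.

**Theorem 3.** Let $S$ be a surface other than the sphere and $\varepsilon>0$. There is $R_A(S,\varepsilon)$ such that for every even-sided map $H$ on $S$ whose face subdivision $G$ is a triangulation with $\mathrm{rep}(G)\ge R_A$, there is $X\subseteq V(H)$ with $|X|\le\varepsilon|G|$, $H-X$ bipartite, and at most one pair of vertices of $X$ adjacent in $H$. If $w^2=0$, then $X$ can be chosen independent.

**Theorem 4 (answer to the question).** For all $k,\varepsilon$ there is $R(k,\varepsilon)$ such that every 5-chromatic even triangulation $G$ on $\mathbb N_k$ with $\mathrm{rep}(G)\ge R$ has a 5-coloring $c$ with $|c^{-1}(5)|=1$ and $|c^{-1}(4)|\le\varepsilon|G|$. Moreover, the vertex colored 5 has exactly one neighbor colored 4.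

*Proof of Theorem 4 from Theorem 3.* Let $R=\max\{R_A(\mathbb N_k,\varepsilon),r_0(k)\}$. By (b), $G$ is the face subdivision of an even-sided map $H$. Take $X$ from Theorem 3. If $X$ were independent, then coloring $F$ with 1, $H-X$ with 2, 3, and $X$ with 4 would be a 4-coloring, a contradiction. So exactly one pair $v,v'\in X$ is adjacent. Color $F$ with 1, $H-X$ with 2, 3, $X\setminus\{v\}$ with 4 and $v$ with 5. $\square$

Now run the proof of Lemma 2 on a general surface.

The minimality argument is unaffected. The deletion argument is not. The walk $\zeta^*$ has $w(\zeta^*)=1$, but now several classes may have $w=1$. Suppose $\beta=[\zeta^*]\ne\alpha'$. Since $\beta\ne0$, the functionals $\gamma\mapsto\gamma\cdot\beta$ and $\gamma\mapsto\gamma\cdot\alpha'$ are linearly independent, so some $\gamma$ has $\gamma\cdot\beta=0$ and $w(\gamma)=\gamma\cdot\alpha'=1$. The contradiction in the proof disappears. For instance, on $\mathbb N_2$ with $\alpha'=a_1$, $\beta=a_1+a_2$ has $w(\beta)=1$; a simple closed curve in this class is two-sided, and a parallel copy of it is disjoint from it and still has $w=1$. So we need class $\alpha'$. But then the minimality must be taken among sequences of class $\alpha'$, and the shortcut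 $g,b_i,\dots,b_j,\sigma g$ might leave that class. The two demands collide exactly here.

The remedy is to search only in a narrow zone of the surface in which $0$ and $\alpha'$ are the only classes available. Then every sequence, shortcuts included, has class $\alpha'$ automatically.

Two further changes. If $w^2=0$, then $w(\alpha')=0$, so a curve of class $\alpha'$ lifts to a closed curve and cannot be a sequence from $g_0$ to $\sigma g_0$; this case needs its own lemma (and it is the easier one). And Lins' theorem is about the projective plane. To get a zone with few vertices we will place many parallel zones and average.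

## 5. Shortest sequences confined to a zone

As in Section 2, $G$ is the face subdivision of an even-sided map $H$ and is a triangulation, and $w\ne0$. For a subgraph $Y$ of $G$, $N[Y]$ denotes the set of vertices of $Y$ and their neighbors in $G$.

The first lemma turns an arbitrary walk into one alternating between $\tilde F$ and black without going far from it.

**Lemma 5 (white elimination).** Let $\tilde\zeta$ be a walk in $\tilde G$ with non-white ends. There is a walk $\tilde\zeta'$ without white vertices, homotopic to $\tilde\zeta$ rel endpoints, whose vertices are vertices of $\tilde\zeta$ or neighbors of white vertices of $\tilde\zeta$. The vertices of $\tilde\zeta'$ alternate between black and $\tilde F$. The same holds for closed walks of positive length (with free homotopy).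

*Proof.* No two consecutive vertices are white. Let $x,u,x'$ be a part of $\tilde\zeta$ with $u$ white, using edges $a,a'$ at $u$. Go through the consecutive triangles at $u$ from $a$ to $a'$ in the rotation at $u$, and replace $x,u,x'$ by the walk along their third sides (a single vertex if $a=a'$). The two are homotopic across these triangles. All vertices of the new part are neighbors of $u$, hence non-white. After treating all white vertices, only edges without white ends remain, and these join black to $\tilde F$. A closed walk of positive length has a non-white vertex; base it there. $\square$

**Definition ($L(B)$, condition $(\ast)$, $B$-sequence).** For $B\subseteq V(H)$ let $L(B)$ be the subgraph of $G$ formed by all edges with at least one end in $B$. Condition $(\ast)$ is: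

$(\ast)$ every closed walk in $L(B)$ has homology class $0$ or $\alpha'$ in $H_1(S)$.

A $B$-sequence of order $m\ge0$ is a walk $g_0,b_0,g_1,\dots,b_m,g_{m+1}$ in $\tilde G$ with $g_i\in\tilde F$, $b_i$ black, $\pi(b_i)\in B$, and $g_{m+1}=\sigma g_0$.

On $\mathbb N_1$, $B=V(H)$ satisfies $(\ast)$, as $H_1=\{0,\alpha'\}$, and $B$-sequences are black sequences. Note that the $g_i$ are not restricted to any zone; this is what keeps shortcuts legal.

**Lemma 6.** Let $w^2=1$, let $B$ satisfy $(\ast)$, and suppose a $B$-sequence of order $m_0$ exists. Then there is $X\subseteq B$ with $|X|\le m_0+1$, $H-X$ bipartite, and at most one adjacent pair in $X$.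

*Proof.* Take a $B$-sequence of minimum order $m\le m_0$ and let $X=\{\pi(b_0),\dots,\pi(b_m)\}\subseteq B$. Each edge of its projection $\zeta^*$ has an end in $X$, so $\zeta^*$ is a closed walk in $L(B)$. Its lift is not closed, so $w(\zeta^*)=1$ and $[\zeta^*]\ne0$. By $(\ast)$, $[\zeta^*]=\alpha'$.

**$H-X$ is bipartite.** $\zeta^*$ consists of edges between $X$ and $F$, so it meets $H$ only in $X$. An odd closed walk $W$ in $H-X$ would be disjoint from $\zeta^*$, so $0=W\cdot\alpha'=w(W)=1$, a contradiction.

**At most one adjacent pair.** Let $\pi(b_i),\pi(b_j)$ be adjacent in $H$, $i<j$. Lift a joining edge so that it starts at $b_i$; its other end is the white lift $\sigma b_j$ of $\pi(b_j)$. Let $g\in\tilde F$ be the third vertex of a triangle containing this edge. Then $g$ is adjacent to $b_i$ and $\sigma g$ is adjacent to $b_j$, so $g,b_i,g_{i+1},b_{i+1},\dots,b_j,\sigma g$ is a $B$-sequence of order $j-i$. By minimality $j-i=m$, that is, $(i,j)=(0,m)$. $\square$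

**Lemma 7.** Let $w^2=0$, $w\ne0$. Let $Y$ be a subgraph of $G$ containing a closed walk $\zeta$ with $[\zeta]=\alpha'$, and let $B=N[Y]\cap V(H)$ satisfy $(\ast)$. Then some independent $X\subseteq B$ has $H-X$ bipartite.

*Proof.* **The set $X$.** As $w(\zeta)=\alpha'\cdot\alpha'=0$, $\zeta$ lifts to a closed walk $\tilde\zeta$, of positive length since $\alpha'\ne0$. Lemma 5 gives a closed walk $\tilde\zeta'$ alternating between black and $\tilde F$, whose projection has class $\alpha'$. Its vertices are vertices of $\tilde\zeta$ or neighbors of such, so its black vertices project to a set $X\subseteq N[Y]\cap V(H)=B$. Its edges project to edges between $X$ and $F$, which lie in $L(B)$.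

**$H-X$ is bipartite.** The projection of $\tilde\zeta'$ has class $\alpha'$ and meets $H$ only in $X$. An odd closed walk $W$ in $H-X$ would be disjoint from it, so $0=W\cdot\alpha'=w(W)=1$, a contradiction.

**$X$ is independent.** Suppose $\pi(b),\pi(b')\in X$ are adjacent in $H$, with $b,b'$ black on $\tilde\zeta'$. A lift of a joining edge joins $b$ to the white vertex $\sigma b'$. The part of $\tilde\zeta'$ from $b'$ to $b$ followed by this edge runs from $b'$ to $\sigma b'$. So it projects to a closed walk with $w=1$, and this walk is in $L(B)$. But $w(0)=w(\alpha')=0$, contradicting $(\ast)$. $\square$

What remains is geometric: find a zone carrying class $\alpha'$ and no other nonzero class, with at most $\varepsilon|G|$ vertices.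

## 6. Large representativity: collapsing onto a prescribed map

**Theorem 8** (Robertson–Seymour, Graph Minors VII, J. Combin. Theory Ser. B 45 (1988) 212–254; see also Mohar–Thomassen, Graphs on Surfaces, Sec. 5.9). Let $M$ be a graph embedded in a surface $S$ other than the sphere. There is $r(M)$ such that every graph embedded in $S$ with representativity at least $r(M)$ contains $M$ as a surface minor: an embedding equivalent to $M$ under a homeomorphism of $S$ arises from it by deleting edges and vertices and contracting (non-loop) edges on the surface.

For example, contracting one edge of a noncontractible 3-cycle gives a noncontractible 2-cycle: contraction on the surface preserves the homotopy type of what survives. We need this in the form of a map of $S$.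

**The collapsing map.** Let $M$ be simple and cellularly embedded, and let $G$ contain $M$ as a surface minor. The contracted edges form a forest. So there are a subgraph $G_0\subseteq G$ and disjoint trees in $G_0$, containing all vertices of $G_0$, such that collapsing each tree to a point turns $G_0$ into a copy of $M$. Choose disjoint closed discs $\Delta$ as regular neighborhoods of the trees. For a tree $T$ in $\Delta$ and a point $p$ in the interior of $\Delta$, both $\Delta\setminus T$ and $\Delta\setminus\{p\}$ are half-open annuli; a homeomorphism between them that is the identity on $\partial\Delta$, extended by $T\mapsto p$, is a map $\Delta\to\Delta$ that is the identity on $\partial\Delta$, collapses $T$ to $p$, and is injective elsewhere. Together with the identity outside the discs these maps form $q:S\to S$. It is homotopic to the identity: two maps $\Delta\to\Delta$ that agree on $\partial\Delta$ are homotopic rel $\partial\Delta$ by convexity of a round disc. Now $q(G_0)$ is a copy of $M$, so there is a homeomorphism $h:S\to S$ with $h(q(G_0))=M$. Put $\varphi=h\circ q$. It is a continuous surjection with these properties.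

- $\varphi$ is a homotopy equivalence; moreover $\varphi_*=h_*$ on $H_1(S)$, so $\varphi_*$ is an isomorphism that preserves intersection numbers.
- $\varphi^{-1}(M)=G_0$.
- The preimage of each vertex of $M$ is a tree in $G_0$, and these trees contain all vertices of $G_0$.
- $\varphi$ is injective outside the trees, and the edges of $G_0$ outside the trees are mapped bijectively to the edges of $M$.

For a subgraph $Y_0\subseteq M$, $\varphi^{-1}(Y_0)$ is a subgraph of $G$: the trees over the vertices of $Y_0$ and the edges over the edges of $Y_0$. Moreover, every closed walk of $Y_0$ is homotopic to the $\varphi$-image of a closed walk of $\varphi^{-1}(Y_0)$: take the edges over its edges and join consecutive ones, whose relevant ends lie in the same tree, by paths in the trees; these paths are mapped to points.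

Vertices of $G$ outside $G_0$ may be anywhere. The next lemma says that an edge of $G$ still cannot jump over a subgraph of $M$.

**Lemma 9 (barrier).** Let $C$ be a subgraph of $M$, $e=xy$ an edge of $G$, $\varphi(x)\notin C$. Then $\varphi(e\setminus\{y\})\cap C=\emptyset$. Hence $\varphi(e)$ lies in the closure of the component of $S\setminus C$ containing $\varphi(x)$.

*Proof.* If $e\not\subseteq G_0$, the interior of $e$ misses $G_0=\varphi^{-1}(M)$, so its image misses $M\supseteq C$; and $\varphi(x)\notin C$. If $e\subseteq G_0$, then $\varphi(e)$ is either the point $\varphi(x)$ or an edge of $M$ with end $\varphi(x)\notin C$ (its ends are distinct, as $M$ is simple). That edge is not in the subgraph $C$, so its interior misses $C$. For the last statement, $\varphi(e\setminus\{y\})$ is connected, contains $\varphi(x)$ and misses $C$. $\square$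

## 7. Many parallel zones in every homology class

**Simple curves in every nonzero class.** Every nonzero $\alpha\in H_1(S)$ is represented by a simple closed curve $c_\alpha$. Represent $\alpha$ by a closed curve in general position and smooth its crossings: this gives a closed embedded 1-manifold of class $\alpha$. If it has at least two components, a path joining two of them contains a subarc whose ends lie on different components and whose interior misses the manifold. Surgery along a thin band around this subarc merges the two components, and changes the cycle by the boundary of the band, so the class is unchanged. Iterate. The curve $c_\alpha$ is one-sided if and only if $\alpha\cdot\alpha=1$.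

Fix $N\ge6$ with $\dfrac6{N-4}\le\varepsilon$, and put $s_j=\dfrac j{N+1}$.

**If $\alpha\cdot\alpha=1$.** A neighborhood of $c_\alpha$ is a Möbius band
$$\{(t,\theta):|t|\le1,\ \theta\in\mathbb R\}/(t,\theta)\sim(-t,\theta+1)$$
with core $t=0$. The quantities $|t|$ and $\theta$ mod 1 are well defined. Let, for $1\le j\le N$ and $i\in\mathbb Z_N$,
$$D_j=\{|t|=s_j\},\qquad A_j=\{|t|\le s_j\},\qquad Q_i=\{\theta\equiv i/N \bmod 1,\ |t|\le s_N\}.$$
Each $D_j$ is one closed curve (it runs twice around), $A_j$ is a Möbius band with core of class $\alpha$, and $Q_i$ is an arc across the band with both ends on $D_N$. Let $M_\alpha=\bigcup_jD_j\cup\bigcup_iQ_i$.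

**If $\alpha\cdot\alpha=0$.** A neighborhood of $c_\alpha$ is an annulus $\{(t,\theta):-1\le t\le1,\ \theta\in\mathbb R/\mathbb Z\}$. Let $D_j=\{t=s_j\}$ for $1\le j\le N$, and $M_\alpha=\bigcup_jD_j$.

**The map $M$.** There are finitely many $\alpha$. By small isotopies of the neighborhoods put the $M_\alpha$ in mutually general position. Superpose them (crossings become vertices), add edges to make the result connected and cellular, and subdivide to make it simple. The result is $M$, chosen once for given $S$ and $\varepsilon$. Each $M_\alpha$, and each $D_j$, $Q_i$ and $Q_i\cap A_j$, is (after subdivision) a subgraph of $M$.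

We must include every class $\alpha$, because $M$ has to be fixed before we know $H$, and the homeomorphism $h$ inside $\varphi$ may carry $\alpha'$ to a different class.

## 8. Proof of Theorem 3

Let $R_A=r(M)$ and $n=|G|$. If $w=0$, take $X=\emptyset$. Let $w\neq0$, take $\varphi$ from Section 6, and let $\alpha=\varphi_*(\alpha')$. Since $\varphi_*$ is an isomorphism preserving intersection numbers, $\alpha\ne0$ and $\alpha\cdot\alpha=\alpha'\cdot\alpha'=w^2$. We use $M_\alpha$ and its coordinates. Below, Lemma 9 is applied with a subgraph $C$ and a stated region that is open, connected, disjoint from $C$, and whose frontier is contained in $C$; such a region is a component of $S\setminus C$.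

### The case $w^2=1$ (Möbius band)

**Step 1: a cheap closed curve $D_j$.** Let $2\le j\le N-1$. Lemma 9 with $C=D_{j-1}\cup D_{j+1}$ and the region $\{s_{j-1}<|t|<s_{j+1}\}$, which contains $D_j$, gives
$$\varphi\big(N[\varphi^{-1}(D_j)]\big)\subseteq\{s_{j-1}\le|t|\le s_{j+1}\}.$$
A given value of $|t|$ lies in at most three of these intervals, so each vertex of $G$ lies in at most three of the sets $N[\varphi^{-1}(D_j)]$. Summing over the $N-3$ values $j\in\{2,\dots,N-2\}$ we get at most $3n$. So some $j\in\{2,\dots,N-2\}$ has $|N[\varphi^{-1}(D_j)]|\le\frac{3n}{N-3}$. Fix it.

**Step 2: a cheap crossing arc $Q_i$.** Lemma 9 with $C=D_N\cup Q_{i-1}\cup Q_{i+1}$ and the region $\{|t|<s_N,\ \theta\in(\frac{i-1}N,\frac{i+1}N)\bmod1\}$, which contains $Q_i\cap A_{N-1}$, gives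
$$\varphi\big(N[\varphi^{-1}(Q_i\cap A_{N-1})]\big)\subseteq\Big\{|t|\le s_N,\ \theta\in\Big[\frac{i-1}N,\frac{i+1}N\Big]\bmod1\Big\}.$$
Each vertex of $G$ lies in at most three of these $N$ sets, so some $i$ has $|N[\varphi^{-1}(Q_i\cap A_{N-1})]|\le\frac{3n}N$. Fix it.

**Step 3: edges move outward by at most one level.** Lemma 9 with $C=D_{l+1}$ and the region $\{|t|<s_{l+1}\}$ gives: if $\varphi(x)\in A_l$ and $l<N$, then $\varphi(e)\subseteq A_{l+1}$ for every edge $e$ of $G$ at $x$.

**Step 4: the zone.** Let
$$Y_0=D_j\cup(Q_i\cap A_j),\qquad Y=\varphi^{-1}(Y_0),\qquad B=N[Y]\cap V(H).$$
Since $j\le N-1$, we have $Q_i\cap A_j\subseteq Q_i\cap A_{N-1}$, and Steps 1 and 2 give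
$$|B|\le\frac{3n}{N-3}+\frac{3n}N\le\frac{6n}{N-3}\le\varepsilon n .$$

**Step 5: $B$ satisfies $(\ast)$.** We have $\varphi(V(Y))\subseteq A_j$. By Step 3, $\varphi(N[Y])\subseteq A_{j+1}$, and then $\varphi(L(B))\subseteq A_{j+2}\subseteq A_N$, as $j\le N-2$. So a closed walk in $L(B)$ is mapped into the Möbius band $A_N$, whose first homology is generated by its core, of class $\alpha$. Its image has class $0$ or $\alpha$. As $\varphi_*$ is an isomorphism, its class is $0$ or $\alpha'$.

**Step 6: a closed walk of class $\alpha'$ in $Y$.** In $Y_0$, start at $(-s_j,\frac iN)$, follow $Q_i\cap A_j$ to $(s_j,\frac iN)$, then follow $D_j$ along $t=s_j$ to $(s_j,\frac iN+1)\sim(-s_j,\frac iN)$. Along this closed walk $\theta$ increases by 1 in total, so shrinking $t$ to 0 shows that it is homotopic to $c_\alpha$. (This is why the arc is needed: $D_j$ alone runs twice around and has class $2\alpha=0$.) By Section 6, $Y$ contains a closed walk $\zeta$ with $\varphi_*[\zeta]=\alpha$, that is, $[\zeta]=\alpha'$. So $w(\zeta)=\alpha'\cdot\alpha'=1$.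

**Step 7: a $B$-sequence exists.** If $\zeta$ contains some $f\in F$, base it at $f$. Otherwise choose a vertex $y$ of $\zeta$ and $f\in F$ adjacent to $y$, and replace $\zeta$ by $f,y,\zeta,y,f$; $w$ is still 1. A lift runs from a lift $\tilde f$ of $f$ to $\sigma\tilde f$, and all its vertices in $V(\tilde H)$ project into $Y$. Its ends are non-white, so Lemma 5 applies. The resulting walk from $\tilde f$ to $\sigma\tilde f\ne\tilde f$ alternates between $\tilde F$ and black. Each of its black vertices is a vertex of the lift, or a neighbor of a white vertex of the lift; in both cases it projects into $N[Y]\cap V(H)=B$. This is a $B$-sequence.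

**Step 8: conclusion.** Lemma 6 gives $X\subseteq B$ with $H-X$ bipartite and at most one adjacent pair, and $|X|\le|B|\le\varepsilon n$.

### The case $w^2=0$ (annulus)

**Step 1: a cheap closed curve.** For $2\le j\le N-1$, Lemma 9 with $C=D_{j-1}\cup D_{j+1}$ and the region $\{s_{j-1}<t<s_{j+1}\}$ gives $\varphi(N[\varphi^{-1}(D_j)])\subseteq\{s_{j-1}\le t\le s_{j+1}\}$. Each vertex lies in at most three of these sets. There are $N-4$ values $j\in\{3,\dots,N-2\}$, so one of them has $|N[\varphi^{-1}(D_j)]|\le\frac{3n}{N-4}\le\varepsilon n$. Put $Y=\varphi^{-1}(D_j)$ and $B=N[Y]\cap V(H)$, so $|B|\le\varepsilon n$.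

**Step 2: $B$ satisfies $(\ast)$.** The set $\varphi(B)$ lies in $\{s_{j-1}\le t\le s_{j+1}\}$, which is inside the region $\{s_{j-2}<t<s_{j+2}\}$. Lemma 9 with $C=D_{j-2}\cup D_{j+2}$ gives $\varphi(L(B))\subseteq\{s_{j-2}\le t\le s_{j+2}\}$. This is an annulus whose core has class $\alpha$, so a closed walk in $L(B)$ has image of class $0$ or $\alpha$, and its own class is $0$ or $\alpha'$.

**Step 3: conclusion.** By Section 6, $Y$ contains a closed walk whose $\varphi$-image is homotopic to $D_j$, which has class $\alpha$; the class of the walk is $\alpha'$. Lemma 7 gives an independent $X\subseteq B$ with $H-X$ bipartite, and $|X|\le|B|\le\varepsilon n$. $\square$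

This proves Theorem 3, and with it Theorem 4.

## 9. The fourth class has at least $\frac12\mathrm{rep}(G)-1$ vertices

**Theorem 10.** Let $G$ be a non-3-colorable even triangulation of a surface $S$ other than the sphere, and let $Y\subseteq V(G)$ with $G-Y$ 3-colorable. Then $|Y|\ge\frac12\mathrm{rep}(G)$. In particular, every coloring as in Theorem 4 has $|c^{-1}(4)|\ge\frac12\mathrm{rep}(G)-1$.

For $K_4$ and its face subdivision this says $|Y|\ge\frac32$, so $|Y|\ge2$, and two vertices of $K_4$ do suffice.

*Proof.* Let $r=\mathrm{rep}(G)$ and suppose $2|Y|<r$. The plan: all triangles touching $Y$ fit into discs, so the obstruction to 3-coloring can be read off outside these discs, where there is a 3-coloring. Let $\Gamma$ be the union of the closed triangles that contain a vertex of $Y$.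

**Step 1: every closed curve in a component $K$ of $\Gamma$ is contractible in $S$.** It is homotopic to a closed walk in the 1-skeleton of $K$. Each edge of $K$ has an end in $Y$ or is a side $zz'$ of a triangle $zyz'$ with $y\in Y$. In the latter case replace it by $z,y,z'$. So we may assume that all edges of the walk have an end in $Y$. If the walk were noncontractible, the subgraph formed by its edges would contain a noncontractible cycle $Z$, because the fundamental group of a connected graph is generated by conjugates of its cycles. Every edge of $Z$ has an end in $Y$, so at least half of the vertices of $Z$ are in $Y$ and $|Z|\le2|Y|<r$. Pushing the edges of $Z$ slightly into incident faces gives an essential simple closed curve that meets $G$ in $|Z|<r$ points, a contradiction.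

**Step 2: each component lies in a disc.** Let $N_1,\dots,N_p$ be disjoint regular neighborhoods of the components of $\Gamma$. By Step 1 each boundary circle $a$ of $N_i$ is contractible, so it bounds a disc. Since $N_i\setminus a$ is connected and misses $a$, this disc either contains $N_i$ or meets $N_i$ only in $a$. Suppose the latter held for all boundary circles of $N_i$ (possibly there are none). Then the interior of the disc at $a$ is a component of $S\setminus N_i$ with frontier $a$, and every component of $S\setminus N_i$ arises in this way, so $S$ would be $N_i$ with discs attached. Then $\pi_1(N_i)\to\pi_1(S)$ would be onto and, by Step 1, trivial, so $S$ would be a sphere, which is excluded. So $N_i$ lies in a disc $\Delta_i$ with $\partial\Delta_i\subseteq\partial N_i$.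

**Step 3: the discs are disjoint or nested.** Two of them, $\Delta_1$ and $\Delta_2$ say, have disjoint boundaries. If $\partial\Delta_2\cap\Delta_1=\emptyset$, then the connected set $\Delta_1$ misses $\partial\Delta_2$, so it lies in the interior of $\Delta_2$ or outside $\Delta_2$: nested or disjoint. The case $\partial\Delta_1\cap\Delta_2=\emptyset$ is symmetric. Otherwise each boundary lies in the interior of the other disc. Then $\partial\Delta_1$ bounds a disc $E$ in the interior of $\Delta_2$. The interiors of $E$ and $\Delta_1$ are components of $S\setminus\partial\Delta_1$, so they are equal or disjoint. If equal, $\Delta_1=E$ lies in the interior of $\Delta_2$ and cannot contain $\partial\Delta_2$, a contradiction. If disjoint, $E\cup\Delta_1$ is a sphere in $S$, so it is $S$, a contradiction.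

**Step 4: a part $\Sigma$ that carries $\pi_1(S)$ and misses $\Gamma$.** Remove the interiors of the maximal discs $\Delta_i$ from $S$. Since these discs are disjoint, the rest $\Sigma$ is connected, and $\pi_1(\Sigma)\to\pi_1(S)$ is onto, as $S$ is $\Sigma$ with discs attached. Each component of $\Gamma$ is in the interior of its $N_i$, hence in the interior of a maximal disc. So $\Sigma\subseteq S\setminus\Gamma$.

**Step 5: monodromy.** Take a bijection from the vertices of a triangle to $\{1,2,3\}$. Across an edge it determines a bijection for the neighboring triangle: keep the values at the two ends of the edge, and give the third value to the third vertex. Transport once around a vertex is trivial, because its degree is even. So transport along loops defines a homomorphism $\rho:\pi_1(S)\to S_3$. If $\rho$ is trivial, transport from one triangle labels all triangles consistently, and this is a 3-coloring of $G$; conversely a 3-coloring makes $\rho$ trivial. A loop in $\Sigma$ in general position passes only through triangles disjoint from $Y$, since $\Sigma$ misses $\Gamma$. There the transport agrees with the 3-coloring of $G-Y$, so $\rho$ vanishes on the loop. By Step 4, $\rho$ is trivial and $G$ is 3-colorable,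 a contradiction.

For the last statement, take $Y=c^{-1}(\{4,5\})$, of size $|c^{-1}(4)|+1$. $\square$

This also gives the lower bound in (1) and completes the proof of Theorem 1.

## 10. Grids: $R(k,\varepsilon)$ must grow like $1/\varepsilon$

**Corollary 11.** For each $k$ there are $c_k,\varepsilon_k>0$ such that any valid $R(k,\varepsilon)$ satisfies $R(k,\varepsilon)\ge c_k/\varepsilon$ for all $\varepsilon<\varepsilon_k$.

*Proof.* **Step 1: a quadrangulation with prescribed parity class.** Choose $w\in H^1(\mathbb N_k)$ with $w^2=1$; by (3), $w(a_1)=1$ and $w(a_i)=0$ for $i\geq2$ will do. Choose a simplicial triangulation of $\mathbb N_k$ and a $\{0,1\}$-valued cocycle $z$ on its edges representing $w$. Each triangle has $0$ or $2$ edges with $z=1$. Subdivide once each edge with $z=0$. The faces become 4-cycles (two edges with $z=1$) or hexagons (none). Split each hexagon by an edge from an original vertex to the opposite subdivision vertex; this makes two 4-cycles. No parallel edges arise, since the two triangles at an edge have different opposite vertices. We get a simple quadrangulation $H_0$. An edge with $z=1$ has kept length 1, and one with $z=0$ has length 2, so $w_{H_0}=w$.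

**Step 2: the grids.** For odd $m\ge3$, let $H_m$ arise by subdividing each quadrilateral of $H_0$ into an $m\times m$ grid. A closed walk of $H_0$ becomes $m$ times as long, and $m$ is odd, so $w_{H_m}=w$. Let $G_m$ be the face subdivision of $H_m$. It is an even triangulation: a face vertex has degree 4, and $x\in V(H_m)$ has twice its degree in $H_m$. Write $F_0$ for the number of faces of $H_0$. Then $H_m$ has $m^2F_0$ faces, $2m^2F_0$ edges, and by Euler's formula $m^2F_0+2-k$ vertices, so
$$|G_m|=2m^2F_0+2-k\le2m^2F_0+1 .$$

**Step 3: representativity.** Make each face of $H_0$ a unit square, with the grids and the face vertices in the obvious positions, and let $s_0>0$ be the infimum of the lengths of noncontractible loops (positive by compactness, as short loops lie in discs). Triangles of $G_m$ have diameter $1/m$. An essential curve that meets $G_m$ in $r$ points is homotopic to a loop of length at most $r/m$, by straightening each arc inside its triangle. So $r/m\ge s_0$, and $\mathrm{rep}(G_m)\ge s_0m$.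

**Step 4: $\chi(H_m)\ge4$.** Suppose $c:V(H_m)\to\mathbb Z_3$ is a proper coloring. For each oriented edge let $d(x,y)\in\{1,-1\}$ with $d(x,y)\equiv c(y)-c(x)$ mod 3. Around a face, the sum of the four values of $d$ is divisible by 3, even, and at most 4 in absolute value, so it is 0. Thus $d$ is an integral cocycle, and it defines a homomorphism $d:\pi_1(\mathbb N_k)\to\mathbb Z$. Each value of $d$ on an edge is odd, so $d$ reduces to $w$ mod 2. In the presentation $\pi_1(\mathbb N_k)=\langle a_1,\dots,a_k\mid a_1^2\cdots a_k^2\rangle$, where the $a_i$ represent the crosscap cores, we get $2\sum_id(a_i)=0$. Hence $\sum_id(a_i)=0$, and $w^2=\sum_iw(a_i)=0$ by (3), a contradiction. (In other words: $w^2$ is the Bockstein of $w$ for $0\to\mathbb Z_2\to\mathbb Z_4\to\mathbb Z_2\to0$, which vanishes if $w$ lifts to $\mathbb Z$.)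

**Step 5: $G_m$ is 5-chromatic for large $m$.** If $s_0m\ge R_A(\mathbb N_k,1)$, Theorem 3 with $\varepsilon=1$ gives $X$ with $H_m-X$ bipartite and at most one adjacent pair in $X$. Color $H_m-X$ with two colors. If $X$ contains an adjacent pair, let $v$ be one of its vertices and use $X\setminus\{v\}$ and $\{v\}$ as third and fourth classes; otherwise use $X$ as third class. So $\chi(H_m)\le4$, and $H_m$ is a 4-chromatic quadrangulation. If also $s_0m\ge r_0(k)$, then (b) with $H'=H=H_m$ shows that $G_m$ is 5-chromatic. So there is an odd $m_0\ge3$, which we may take with $m_0\ge4/s_0$, such that $G_m$ is 5-chromatic for all odd $m\ge m_0$.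

**Step 6: comparing the bounds.** Let $R=R(k,\varepsilon)$ be valid, and let $m\ge m_0$ be the least odd number with $s_0m\ge R$. Then $\mathrm{rep}(G_m)\ge R$, so $G_m$ has a coloring as required, and Theorem 10 gives
$$\frac{s_0m}2-1\le\varepsilon|G_m|\le\varepsilon(2F_0m^2+1)\le3\varepsilon F_0m^2 .$$
As $s_0m\ge4$, the left side is at least $s_0m/4$. So $m\ge c/\varepsilon$ with $c=s_0/(12F_0)$, which depends on $k$ only. Let $\varepsilon<\varepsilon_k:=c/(m_0+2)$. Then $m>m_0+2$, so $m-2$ is an odd number greater than $m_0$, and by minimality of $m$
$$R>s_0(m-2)\ge\frac{s_0m}2\ge\frac{s_0c}{2\varepsilon}.$$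
Take $c_k=s_0c/2$. $\square$

The maps $G_m$ also show that $\varepsilon|G|$ in Theorem 4 cannot be replaced by a constant: by Theorem 10, every coloring of $G_m$ as in Theorem 4 has $|c^{-1}(4)|\ge\frac12s_0m-1$. And on the projective plane, Theorem 1 and Corollary 11 together show that $R(1,\varepsilon)=\max\{r_0(1),3/(2\varepsilon)\}$ is of the right order $\Theta(1/\varepsilon)$.
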